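\title{Homogeneous pseudo-additive maps are close to linear maps}

\begin{abstract}
Let $Z$ be a real normed space, $Y$ a real Banach space, and $F:Z\to Y$ a homogeneous map with $\|F(x+y)-F(x)-F(y)\|\le\|x\|+\|y\|-\|x+y\|$ for all $x,y$. We prove that there is a linear map $A:Z\to Y$ with $\|F(z)-A(z)\|\le\|z\|$ for all $z$, and that the constant $1$ cannot be lowered. The proof is a Banach-space-valued version of the Hahn--Banach argument by Zorn's lemma and directional derivatives. It also characterizes the maps in question by their supporting linear maps, and it shows that every semi-$L$-summand of a real Banach space is the range of a linear projection of norm at most $1$.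
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

All vector spaces are real. Let $Z$ and $Y$ be normed spaces and let $F:Z\to Y$ be a map, not assumed linear or continuous. We call $F$ \emph{homogeneous} if $F(\lambda z)=\lambda F(z)$ for all $\lambda\in\mathbb{R}$ and $z\in Z$, and \emph{pseudo-additive} (with respect to the norm of $Z$) if
\begin{equation}\label{eq:pa}
\|F(x+y)-F(x)-F(y)\|\le\|x\|+\|y\|-\|x+y\|\qquad(x,y\in Z).
\end{equation}
A map $A:Z\to Y$ is \emph{additive} if $A(x+y)=A(x)+A(y)$ for all $x,y$; it need not be bounded. The map $F$ is \emph{at finite distance} from $A$ if there is a constant $M$ with $\|F(z)-A(z)\|\le M\|z\|$ for all $z\in Z$. The following problem comes from \cite{remarks}.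

\begin{quote}
Let $Y$ and $Z$ be real Banach spaces and let $F:Z\to Y$ be homogeneous and pseudo-additive. Must $F$ be at finite distance from some additive map from $Z$ to $Y$?
\end{quote}

The left side of \eqref{eq:pa} measures the failure of $F$ to be additive, and the right side is the slack in the triangle inequality of $Z$. The condition is itself a triangle inequality. For homogeneous $F$ put
\begin{equation}\label{eq:N}
N(z,y)=\|z\|+\|y-F(z)\|\qquad\bigl((z,y)\in Z\times Y\bigr).
\end{equation}
Then $N(\lambda z,\lambda y)=|\lambda|N(z,y)$, and $N$ vanishes only at the origin. Moreover $N$ is a norm exactly when $F$ is pseudo-additive. If \eqref{eq:pa} holds, then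
\[
\begin{aligned}
N(z+z',y+y')&\le\|z+z'\|+\|F(z)+F(z')-F(z+z')\|+\|y-F(z)\|+\|y'-F(z')\|\\
&\le N(z,y)+N(z',y'),
\end{aligned}
\]
and conversely the triangle inequality for $N$ at the points $(z,F(z))$ and $(z',F(z'))$ is \eqref{eq:pa}.

Adding a linear map to $F$ changes neither side of \eqref{eq:pa}. So the problem concerns $F$ modulo linear maps, bounded or not, and this is why $A$ is allowed to be unbounded.

There is a reason to expect a positive answer. If $\|F-A\|\le M\|\cdot\|$ with $A$ additive, then $\|F(\sum_{i\le n}x_i)-\sum_{i\le n}F(x_i)\|\le 2M\sum_{i\le n}\|x_i\|$ with a constant that does not depend on $n$. A pseudo-additive map passes this test, because \eqref{eq:pa} telescopes: applying it to the pairs $x_1+\dots+x_{k-1}$, $x_k$ for $k=2,\dots,n$ and adding, we get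
\begin{equation}\label{eq:tele}
\Bigl\|F\Bigl(\sum_{i\le n}x_i\Bigr)-\sum_{i\le n}F(x_i)\Bigr\|\le\sum_{i\le n}\|x_i\|-\Bigl\|\sum_{i\le n}x_i\Bigr\|.
\end{equation}
This settles the finite-dimensional case. If $u_1,\dots,u_n$ is a basis of $Z$ and $A$ is the linear map with $A(u_i)=F(u_i)$, then \eqref{eq:tele} gives $\|F(z)-A(z)\|\le\sum_i|z_i|\,\|u_i\|$ for $z=\sum_i z_iu_i$, and the right side is at most a constant times $\|z\|$. That constant depends on the basis, so the argument gives nothing in infinite dimensions. There is also a reason for doubt: for $Y=\mathbb{R}$ the answer comes from the Hahn--Banach theorem (Section~\ref{sec:scalar}), and the two obvious ways to pass from there to vector values break down (Section~\ref{sec:vector}). The answer is nevertheless yes for all $Y$ and $Z$, with $M=1$.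

\begin{theorem}\label{thm:answer}
Let $Z$ be a real normed space, $Y$ a real Banach space, and $F:Z\to Y$ homogeneous and pseudo-additive. Then there are a linear map $A:Z\to Y$ and a linear functional $\ell$ on $Z$ with
\[
\|F(z)-A(z)\|\le\|z\|-|\ell(z)|\le\|z\|\qquad(z\in Z).
\]
For any prescribed $v\in Z$ one can arrange $\ell(v)=\|v\|$ and $A(v)=F(v)$.
\end{theorem}

The constant $1$ is optimal. Recall that $c_0$ is the Banach space of real sequences tending to $0$, with the norm $\|x\|_\infty=\sup_i|x_i|$.

\begin{theorem}\label{thm:sharp}
There is a Banach space $Z$ isomorphic to $c_0$ such that, for every Banach space $Y\ne\{0\}$, there is a homogeneous pseudo-additive $F:Z\to Y$ with the following property: if $A:Z\to Y$ is additive and $\|F-A\|\le M\|\cdot\|$, then $M\ge1$.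
\end{theorem}

Theorem~\ref{thm:answer} is a special case of Theorem~\ref{thm:main}, in which the norm of $Z$ is replaced by an arbitrary sublinear functional. This generality is forced by the proof, which lowers the norm and corrects $F$ at the same time until both have become linear; it uses only Zorn's lemma and the completeness of $Y$. Theorem~\ref{thm:converse} is a converse, and Section~\ref{sec:semi} applies Theorem~\ref{thm:answer} to semi-$L$-summands.

\section{Real-valued maps and the constant $1$}\label{sec:scalar}

Let $V$ be a vector space. A map $G$ from $V$ to a vector space is \emph{positively homogeneous} if $G(\lambda x)=\lambda G(x)$ for all $\lambda>0$ and $x\in V$; then $G(0)=2G(0)$, so $G(0)=0$. A map is homogeneous exactly when it is positively homogeneous and odd. A functional $d:V\to\mathbb{R}$ is \emph{sublinear} if it is positively homogeneous and subadditive, $d(x+y)\le d(x)+d(y)$; it may take negative values. The Hahn--Banach theorem says that for every sublinear $d$ and every $v\in V$ there is a linear functional $\ell\le d$ with $\ell(v)=d(v)$.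

\begin{proposition}\label{prop:scalar}
Let $Z$ be a normed space and let $f:Z\to\mathbb{R}$ be homogeneous. Then $f$ is pseudo-additive if and only if $\|\cdot\|+f$ is subadditive. In that case there is a linear functional $a$ with $|f-a|\le\|\cdot\|$.
\end{proposition}

\begin{proof}
For $Y=\mathbb{R}$ the inequality \eqref{eq:pa} consists of two one-sided inequalities, which say that $\|\cdot\|+f$ and $\|\cdot\|-f$ are subadditive. Since $f$ is odd, the second function is the first composed with $z\mapsto-z$, so the two conditions are equivalent. If they hold, $\|\cdot\|+f$ is sublinear and there is a linear $a\le\|\cdot\|+f$. Thus $a(z)-f(z)\le\|z\|$, and the same inequality at $-z$ reads $f(z)-a(z)\le\|z\|$.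
\end{proof}

So a real-valued example is the odd part of a sublinear functional whose even part is the norm. To make $f$ far from additive, we start from a sublinear functional that is far from even.

\begin{lemma}\label{lem:omega}
On $\mathbb{R}^n$ or on $c_0$ let $m(x)=\sup_i\max(x_i,0)$ and
\[
\|x\|=m(x)+m(-x),\qquad\omega(x)=m(x)-m(-x).
\]
Then $\|\cdot\|$ is a norm with $\|x\|_\infty\le\|x\|\le2\|x\|_\infty$. If $Y$ is a normed space and $w\in Y$ has $\|w\|\le1$, then $x\mapsto\omega(x)w$ is homogeneous and pseudo-additive with respect to $\|\cdot\|$.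
\end{lemma}

\begin{proof}
The functional $m$ is a finite supremum of the linear functionals $0,x_1,x_2,\dots$, so it is sublinear. Hence $\|\cdot\|$ is sublinear and even. Since $m\ge0$ and $\|x\|_\infty=\max(m(x),m(-x))$, the two-sided estimate holds, and $\|\cdot\|$ is a norm. The functional $\omega$ is positively homogeneous and odd, and $\|\cdot\|+\omega=2m$ is subadditive, so $\omega$ is pseudo-additive by Proposition~\ref{prop:scalar}. Multiplying by $w$ multiplies the left side of \eqref{eq:pa} by $\|w\|\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]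
Let $Z$ be $c_0$ with the norm of Lemma~\ref{lem:omega}; it is equivalent to $\|\cdot\|_\infty$, so $Z$ is a Banach space isomorphic to $c_0$. Given $Y\ne\{0\}$, choose $w\in Y$ with $\|w\|=1$ and, by the Hahn--Banach theorem, a linear functional $w^*$ on $Y$ with $\|w^*\|=w^*(w)=1$. Let $F=\omega(\cdot)w$.

Suppose $A$ is additive and $\|F-A\|\le M\|\cdot\|$. Then $a=w^*\circ A$ is additive and $|\omega-a|\le M\|\cdot\|$. Let $e_i$ be the unit vectors and $s_N=e_1+\dots+e_N$. For $x=e_i$ and for $x=s_N$ we have $m(x)=1$ and $m(-x)=0$, so $\|x\|=\omega(x)=1$. Thus $\omega$ takes the same value at each $e_i$ and at their sum, which an additive functional cannot imitate: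
\[
N(1-M)\le\sum_{i\le N}a(e_i)=a(s_N)\le1+M .
\]
Dividing by $N$ and letting $N\to\infty$ gives $M\ge1$.
\end{proof}

\section{Vector values: two obstacles and a planar example}\label{sec:vector}

Proposition~\ref{prop:scalar} extends at once to $Y=\ell_\infty(\Gamma)$, the space of bounded real functions on a set $\Gamma$ with the supremum norm. Each coordinate $f_\gamma$ of $F$ is homogeneous and pseudo-additive, so there are linear $a_\gamma$ with $|f_\gamma-a_\gamma|\le\|\cdot\|$, and $A(z)=(a_\gamma(z))_{\gamma}$ is a linear map into $\ell_\infty(\Gamma)$ with $\|F-A\|\le\|\cdot\|$. Every $Y$ embeds isometrically in such a space (let $\Gamma$ be the unit ball of the dual and send $y$ to $(\gamma(y))_\gamma$). But the functionals $a_\gamma$ are chosen independently of each other, so nothing keeps the values of $A$ in $Y$; to bring them back one would want a bounded linear projection of $\ell_\infty(\Gamma)$ onto $Y$, which the hypotheses do not supply.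

One can try instead to repeat the proof of the Hahn--Banach theorem by extension to one more dimension. If $A$ is defined on a subspace $W$ and $x\notin W$, the value $A(x)$ has to lie in all the closed balls with center $F(u+x)-A(u)$ and radius $\|u+x\|$, $u\in W$. On the line, compact intervals that meet pairwise have a common point. In general balls do not have this property: in the Euclidean plane, the discs of radius $1$ centered at the vertices of an equilateral triangle of side $2$ meet pairwise and have no common point.

There is another route to the Hahn--Banach theorem, in which nothing is extended. Order the sublinear functionals pointwise, take a minimal one below $d$, and show that it is linear, because otherwise one of its directional derivatives would be a smaller sublinear functional. This route needs only limits of monotone families. We first see what differentiation does to a norm and a pseudo-additive map together.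

A homogeneous pseudo-additive map is additive wherever the norm is. For $\mathbb{R}^n$ with the norm $\sum_i|x_i|$, the right side of \eqref{eq:tele} vanishes for the vectors $x_ie_i$, so $F(x)=\sum_ix_iF(e_i)$ is linear. A hexagonal unit ball leaves room for one nonlinear term.

\begin{example}\label{ex:hex}
Let $Z=\mathbb{R}^2$ with the norm and the functional $\omega$ of Lemma~\ref{lem:omega}. The lines $x_1=0$, $x_2=0$, $x_1=x_2$ cut the plane into six cones, on each of which both functions are linear:
\[
\begin{array}{c|ccc}
 & x_1\ge x_2\ge0 & x_2\ge x_1\ge0 & x_2\ge0\ge x_1\\ \hline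
\|x\| & x_1 & x_2 & x_2-x_1\\
\omega(x) & x_1 & x_2 & x_1+x_2
\end{array}
\]
and the three opposite cones follow from $\|-x\|=\|x\|$, $\omega(-x)=-\omega(x)$. The unit ball is the hexagon with vertices $\pm e_1$, $\pm e_2$, $\pm(e_1+e_2)$, and each cone is generated by two adjacent vertices.

Let $F:Z\to Y$ be homogeneous and pseudo-additive. On each cone the norm is additive, so $F$ is additive there and is determined by its values at the two vertices. Put $w=F(e_1)+F(e_2)-F(e_1+e_2)$; by \eqref{eq:pa}, $\|w\|\le1+1-1=1$. Let $L$ be linear with $L(e_i)=F(e_i)-w$. Since $\omega=1$ at $e_1$, $e_2$ and $e_1+e_2$, the odd maps $F$ and $L+\omega(\cdot)w$ agree at these three points, hence at all six vertices, hence everywhere. So up to a linear map $F=\omega(\cdot)w$, and we take $F$ of this form.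

At $v=(2,1)$, inside the first cone, the derivatives of $\|\cdot\|$ and $F$ are the linear maps $\ell(y)=y_1$ and $A(y)=y_1w$. They satisfy $\|F(y)-A(y)\|\le\|y\|-\ell(y)$. Indeed it is enough to see $|\omega(y)-y_1|\le\|y\|-y_1$, and this amounts to $\omega(y)\le\|y\|$, which is $m(-y)\ge0$, and to $2y_1\le\|y\|+\omega(y)=2m(y)$. So the error made in replacing $F$ by its derivative is bounded by the amount by which the norm drops when it is replaced by its derivative.

At $v=(1,1)$, on the boundary of two cones, both $\|x\|$ and $\omega(x)$ equal $\max(x_1,x_2)$ near $v$. The one-sided derivatives in the direction $y$ are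
\[
d(y)=\max(y_1,y_2),\qquad G(y)=\max(y_1,y_2)\,w .
\]
These maps are not linear unless $w=0$ in the second case. Also $d$ is not a norm, since $d(-v)=-1$, and for $w\ne0$ the map $G$ is not odd, since $G(e_1)=w$ and $G(-e_1)=0$. What survives is that $d$ is sublinear, $G$ is positively homogeneous, and \eqref{eq:pa} holds for $G$ with $d$ in place of the norm, because $\|w\|\le1$. Something has been gained, too: $d(-v)=-d(v)$ and $G(-v)=-G(v)$. A second differentiation, of the new pair at $e_1$, gives the linear pair $(y_1,y_1w)$.
\end{example}

The example shows three things. The scalar function and the vector-valued map must be differentiated together. The class of objects must be enlarged so that it is closed under differentiation. And one differentiation makes the pair odd only along the point chosen, so the process has to be repeated; in infinite dimensions Zorn's lemma takes the place of the repetition.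

\section{Admissible pairs and an order on $\mathbb{R}\times Y$}\label{sec:pairs}

From now on $V$ is a real vector space and $Y$ is a real Banach space.

\begin{definition}\label{def:adm}
An \emph{admissible pair} is a pair $(d,G)$ with $d:V\to\mathbb{R}$ sublinear and $G:V\to Y$ positively homogeneous such that
\begin{equation}\label{eq:adm}
\|G(x+y)-G(x)-G(y)\|\le d(x)+d(y)-d(x+y)\qquad(x,y\in V).
\end{equation}
\end{definition}

\begin{theorem}\label{thm:main}
Let $(p,F)$ be an admissible pair and $v\in V$. Then there are a linear functional $\ell:V\to\mathbb{R}$ and a linear map $L:V\to Y$ with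
\[
\|F(x)-L(x)\|\le p(x)-\ell(x)\quad(x\in V),\qquad\ell(v)=p(v),\qquad L(v)=F(v).
\]
\end{theorem}

For $Y=\{0\}$ this is the Hahn--Banach theorem as recalled in Section~\ref{sec:scalar}. In general it is a statement of the same form for maps into an ordered vector space. Let $E=\mathbb{R}\times Y$ with the norm $\|(t,u)\|=|t|+\|u\|$, and define
\[
(t',u')\preceq(t,u)\iff\|u-u'\|\le t-t' .
\]
Thus $\xi\preceq\eta$ means that $\eta-\xi$ lies in the cone $K=\{(t,u):\|u\|\le t\}$. This cone is closed, it is stable under addition and under multiplication by $\lambda\ge0$, and $K\cap(-K)=\{0\}$. Consequently $\preceq$ is a partial order (transitivity is $K+K\subset K$, antisymmetry is $K\cap(-K)=\{0\}$); inequalities may be added, translated and multiplied by $\lambda\ge0$; $\xi\preceq\eta$ is equivalent to $-\eta\preceq-\xi$; and inequalities pass to norm limits.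

Call $\Phi:V\to E$ \emph{sublinear} if it is positively homogeneous and $\Phi(x+y)\preceq\Phi(x)+\Phi(y)$ for all $x,y$. For $\Phi=(d,G)$ this last relation is \eqref{eq:adm}, and \eqref{eq:adm} implies that $d$ is subadditive, since its left side is nonnegative. So \emph{admissible pairs are the same as sublinear maps $V\to E$}. For maps write $\Psi\preceq\Phi$ if $\Psi(y)\preceq\Phi(y)$ for all $y\in V$; this is a partial order on maps. In this language Theorem~\ref{thm:main} says: for every sublinear $\Phi:V\to E$ and every $v\in V$ there is a linear $\Lambda:V\to E$ with $\Lambda\preceq\Phi$ and $\Lambda(v)=\Phi(v)$.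

The scalar argument uses one more property of $\mathbb{R}$: a decreasing family that is bounded below converges. The space $E$ has it, because along a monotone family the real coordinate controls the vector coordinate. Let $I$ be a nonempty totally ordered set and $\xi_i\in E$ for $i\in I$. We write $\xi=\lim_{i\downarrow}\xi_i$ if for every $\varepsilon>0$ there is $i_0$ with $\|\xi_i-\xi\|\le\varepsilon$ for all $i\le i_0$. Finitely many such conditions hold together below the smallest of the $i_0$, so these limits respect sums, scalar multiples and, $K$ being closed, the order. For $I=(0,\infty)$ this is the usual limit as $t\downarrow0$.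

\begin{lemma}\label{lem:mono}
Let $I$ be a nonempty totally ordered set and let $\xi_i=(t_i,u_i)\in E$ satisfy $\xi_i\preceq\xi_j$ whenever $i\le j$. Suppose that there is $\beta\in E$ with $\beta\preceq\xi_i$ for all $i$. Then $\xi=\lim_{i\downarrow}\xi_i$ exists, and $\xi\preceq\xi_i$ for all $i$.
\end{lemma}

\begin{proof}
The numbers $t_i$ are bounded below by the first coordinate of $\beta$, so $\tau=\inf_it_i$ is finite. Any two indices are comparable, hence $\|u_i-u_j\|\le|t_i-t_j|$ for all $i,j$. Choose indices $i_n$ with $t_{i_n}\to\tau$. Then $(u_{i_n})$ is a Cauchy sequence, and since $Y$ is complete it converges to some $u\in Y$. For each $i$,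
\[
\|u_i-u\|=\lim_n\|u_i-u_{i_n}\|\le\lim_n|t_i-t_{i_n}|=t_i-\tau .
\]
This says $\xi:=(\tau,u)\preceq\xi_i$, and it gives $\|\xi_i-\xi\|\le2(t_i-\tau)$. Given $\varepsilon>0$, pick $i_0$ with $t_{i_0}-\tau\le\varepsilon/2$; for $i\le i_0$ we have $t_i\le t_{i_0}$, so $\|\xi_i-\xi\|\le\varepsilon$.
\end{proof}

\section{Derivatives and minimal sublinear maps}\label{sec:proof}

The first step produces, from a sublinear map and a point $x$, a sublinear map that lies below it and is odd at $x$. The point to settle is the existence of the derivative: $G$ is not assumed continuous, and its difference quotients converge only because those of $d$ do.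

\begin{lemma}\label{lem:der}
Let $\Phi:V\to E$ be sublinear and $x\in V$. Then
\[
\Phi_x(y)=\lim_{t\downarrow0}\frac{\Phi(x+ty)-\Phi(x)}{t}
\]
exists in the norm of $E$ for every $y\in V$. The map $\Phi_x$ is sublinear, $\Phi_x\preceq\Phi$, and $\Phi_x(-x)=-\Phi(x)$.
\end{lemma}

\begin{proof}
For $t>0$ write $Q_t(y)=t^{-1}(\Phi(x+ty)-\Phi(x))$.

\emph{Existence.} Let $0<s<t$. Since $x+sy=(1-\frac st)x+\frac st(x+ty)$ with positive coefficients, sublinearity gives
\[
\Phi(x+sy)\preceq\Bigl(1-\frac st\Bigr)\Phi(x)+\frac st\,\Phi(x+ty).
\]
Subtracting $\Phi(x)$ and dividing by $s$, we get $Q_s(y)\preceq Q_t(y)$. (If $r_t(y)$ and $R_t(y)$ are the difference quotients of the two components of $\Phi$, this reads $\|R_s(y)-R_t(y)\|\le r_t(y)-r_s(y)$.) From $x=(x+ty)+t(-y)$ we get $\Phi(x)\preceq\Phi(x+ty)+t\Phi(-y)$, that is, $-\Phi(-y)\preceq Q_t(y)$ for all $t>0$. Lemma~\ref{lem:mono} with $I=(0,\infty)$ gives the limit.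

\emph{Positive homogeneity.} For $\lambda>0$ we have $Q_t(\lambda y)=\lambda Q_{\lambda t}(y)$, and $\lambda t\downarrow0$ as $t\downarrow0$.

\emph{Subadditivity.} The sum of $x+ty$ and $x+tz$ is based at $2x$, and homogeneity brings it back to $x$ with half the step:
\[
\Phi(2x+t(y+z))=2\Phi\bigl(x+\tfrac t2(y+z)\bigr)=2\Phi(x)+tQ_{t/2}(y+z).
\]
On the other hand $\Phi(2x+t(y+z))\preceq\Phi(x+ty)+\Phi(x+tz)=2\Phi(x)+tQ_t(y)+tQ_t(z)$. Hence $Q_{t/2}(y+z)\preceq Q_t(y)+Q_t(z)$, and we let $t\downarrow0$.

\emph{Order.} From $\Phi(x+ty)\preceq\Phi(x)+t\Phi(y)$ we get $Q_t(y)\preceq\Phi(y)$, and we let $t\downarrow0$.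

\emph{Value at $-x$.} For $0<t<1$ we have $\Phi(x-tx)=(1-t)\Phi(x)$, so $Q_t(-x)=-\Phi(x)$.
\end{proof}

A sublinear map $\Lambda$ is \emph{minimal} if every sublinear $\Psi\preceq\Lambda$ equals $\Lambda$. Such a map cannot be lowered by differentiation at any point, so it is odd at every point.

\begin{lemma}\label{lem:minlin}
Every minimal sublinear map $\Lambda:V\to E$ is linear.
\end{lemma}

\begin{proof}
Let $x\in V$. By Lemma~\ref{lem:der}, $\Lambda_x$ is sublinear and $\Lambda_x\preceq\Lambda$, so $\Lambda_x=\Lambda$ and $\Lambda(-x)=\Lambda_x(-x)=-\Lambda(x)$. Thus $\Lambda$ is odd, hence homogeneous. Using subadditivity at $x,y$ and then at $-x,-y$,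
\[
\Lambda(x+y)\preceq\Lambda(x)+\Lambda(y)=-\bigl(\Lambda(-x)+\Lambda(-y)\bigr)\preceq-\Lambda(-x-y)=\Lambda(x+y).
\]
By antisymmetry $\Lambda(x+y)=\Lambda(x)+\Lambda(y)$.
\end{proof}

It remains to find minimal maps. Zorn's lemma says that a nonempty partially ordered set in which every nonempty chain (totally ordered subset) has a lower bound contains a minimal element. The lower bound of a chain will be its pointwise limit, and for this the values at each point must not escape downward. They do not, because a sublinear map is bounded below by its own values at the opposite point: from $0=\Phi(0)\preceq\Phi(y)+\Phi(-y)$ we get $-\Phi(-y)\preceq\Phi(y)$.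

\begin{lemma}\label{lem:zorn}
For every sublinear $\Phi^0:V\to E$ there is a minimal sublinear $\Lambda\preceq\Phi^0$.
\end{lemma}

\begin{proof}
Let $\mathcal{S}$ be the set of sublinear maps $\Phi\preceq\Phi^0$; it contains $\Phi^0$. Let $\mathcal{C}\subset\mathcal{S}$ be a nonempty chain and $y\in V$. For $\Phi\in\mathcal{C}$,
\[
-\Phi^0(-y)\preceq-\Phi(-y)\preceq\Phi(y).
\]
Apply Lemma~\ref{lem:mono} with $I=\mathcal{C}$, ordered by $\preceq$, to the family $(\Phi(y))_{\Phi\in\mathcal{C}}$. The limit $\Phi^\infty(y)$ exists, and $\Phi^\infty(y)\preceq\Phi(y)$ for all $\Phi\in\mathcal{C}$. The relations $\Phi(\lambda y)=\lambda\Phi(y)$ for $\lambda>0$ and $\Phi(y+z)\preceq\Phi(y)+\Phi(z)$ pass to the limit along $\mathcal{C}$, so $\Phi^\infty$ is sublinear. It lies below every member of $\mathcal{C}$, hence below $\Phi^0$, so it is a lower bound of $\mathcal{C}$ in $\mathcal{S}$. By Zorn's lemma $\mathcal{S}$ has a minimal element $\Lambda$. Any sublinear $\Psi\preceq\Lambda$ belongs to $\mathcal{S}$, so $\Psi=\Lambda$, and $\Lambda$ is minimal among all sublinear maps.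
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Phi=(p,F)$. Any minimal map below $\Phi$ would give the inequality; to obtain equality at $v$ we differentiate at $v$ first. By Lemma~\ref{lem:zorn} there is a minimal sublinear $\Lambda\preceq\Phi_v$. It is linear by Lemma~\ref{lem:minlin}, and $\Lambda\preceq\Phi_v\preceq\Phi$ by Lemma~\ref{lem:der}. Moreover
\[
-\Lambda(v)=\Lambda(-v)\preceq\Phi_v(-v)=-\Phi(v),
\]
so $\Phi(v)\preceq\Lambda(v)\preceq\Phi(v)$ and $\Lambda(v)=\Phi(v)$. Write $\Lambda=(\ell,L)$. Both components are linear, $\Lambda\preceq\Phi$ means $\|F(x)-L(x)\|\le p(x)-\ell(x)$ for all $x$, and $\Lambda(v)=\Phi(v)$ means $\ell(v)=p(v)$ and $L(v)=F(v)$.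
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
With $V=Z$, the pair $(\|\cdot\|,F)$ is admissible, since \eqref{eq:adm} is \eqref{eq:pa}. Theorem~\ref{thm:main} gives linear $\ell$ and $A$ with $\|F(z)-A(z)\|\le\|z\|-\ell(z)$ for all $z$, $\ell(v)=\|v\|$ and $A(v)=F(v)$. Since $F$, $A$ and $\ell$ are odd and the norm is even, the inequality at $-z$ reads $\|F(z)-A(z)\|\le\|z\|+\ell(z)$. The smaller of the two bounds is $\|z\|-|\ell(z)|$.
\end{proof}

In particular $F$ is at finite distance, with $M=1$, from the additive map $A$, which answers the problem of Section~\ref{sec:intro}. The conclusion of Theorem~\ref{thm:main} loses nothing: the existence of a supporting linear pair at every point characterizes admissibility.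

\begin{theorem}\label{thm:converse}
Let $p:V\to\mathbb{R}$ and $F:V\to Y$ be positively homogeneous. Then $(p,F)$ is admissible if and only if for every $v\in V$ there are linear maps $\ell_v:V\to\mathbb{R}$ and $L_v:V\to Y$ with $\|F-L_v\|\le p-\ell_v$ on $V$, $\ell_v(v)=p(v)$ and $L_v(v)=F(v)$.
\end{theorem}

\begin{proof}
One direction is Theorem~\ref{thm:main}. For the other, let $\Phi=(p,F)$, let $x,y\in V$, put $v=x+y$ and $\Lambda=(\ell_v,L_v)$. By hypothesis $\Lambda$ is linear, $\Lambda\preceq\Phi$ and $\Lambda(v)=\Phi(v)$. Therefore
\[
\Phi(x+y)=\Lambda(x+y)=\Lambda(x)+\Lambda(y)\preceq\Phi(x)+\Phi(y),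
\]
so $\Phi$ is sublinear, that is, $(p,F)$ is admissible.
\end{proof}

\begin{remark}\label{rem:hyp}
The completeness of $Y$ is used only in Lemma~\ref{lem:mono}; if $Y$ is merely normed, the argument gives $L$ with values in the completion of $Y$. The completeness of $Z$ is not used, and $V$ carries no topology. In Theorem~\ref{thm:answer} the oddness of $F$ enters only in the passage from $\ell$ to $|\ell|$. If $F$ is only positively homogeneous, we still have $\|F(z)-A(z)\|\le\|z\|-\ell(z)\le2\|z\|$, because $\ell\le\|\cdot\|$ gives $-\ell(z)=\ell(-z)\le\|z\|$. The full statement then fails: for $Z=Y=\mathbb{R}$, $F(z)=|z|$ and $v=1$, the condition $\ell(1)=1$ makes $|z|-|\ell(z)|$ vanish identically, which would force $F=A$.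
\end{remark}

\section{Semi-$L$-summands}\label{sec:semi}

A closed subspace $Y$ of a Banach space $X$ is a \emph{semi-$L$-summand} if each $x\in X$ has a unique nearest point $\pi(x)$ in $Y$ and
\begin{equation}\label{eq:semi}
\|x\|=\|\pi(x)\|+\|x-\pi(x)\|\qquad(x\in X).
\end{equation}
By \eqref{eq:semi}, $\|\pi(x)\|\le\|x\|$, so if $\pi$ is linear it is a projection onto $Y$ of norm at most $1$. But $\pi$ need not be linear.

\begin{example}\label{ex:semi}
Let $Z$ and $\omega$ be as in Example~\ref{ex:hex}, and let $X=Z\times\mathbb{R}$ with the norm $N(z,y)=\|z\|+|y-\omega(z)|$ of \eqref{eq:N}; it is complete since $\dim X=3$. The distance from $(z,y)$ to a point $(0,y')$ of the line $\{0\}\times\mathbb{R}$ is $\|z\|+|y-y'-\omega(z)|$, which is smallest exactly for $y'=y-\omega(z)$. So $\pi(z,y)=(0,y-\omega(z))$, and \eqref{eq:semi} holds because $N(\pi(z,y))=|y-\omega(z)|$ and $N(z,\omega(z))=\|z\|$. The map $\pi$ is not linear. If $a$ is a linear functional with $|\omega-a|\le\|\cdot\|$, then $(z,y)\mapsto(0,y-a(z))$ is a linear projection onto the line, and its norm is at most $1$ since $|y-a(z)|\le|y-\omega(z)|+\|z\|$.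
\end{example}

The proof of the next result recovers a pseudo-additive map from a general semi-$L$-summand and then replaces it by a linear map, as in the example.

\begin{corollary}\label{cor:semi}
Every semi-$L$-summand of a real Banach space is the range of a linear projection of norm at most $1$.
\end{corollary}

\begin{proof}
Let $Y\subset X$ be a semi-$L$-summand. Let $Z=X/Y$, let $q:X\to Z$ be the quotient map, and give $Z$ the quotient norm, so that $\|q(x)\|$ is the distance from $x$ to $Y$, namely $\|x-\pi(x)\|$. The space $Y$ is closed in $X$, hence complete.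

Translation by $y\in Y$ is an isometry of $X$ that maps $Y$ onto $Y$, and multiplication by $\lambda\ne0$ maps $Y$ onto $Y$ and scales all distances by $|\lambda|$. By uniqueness of nearest points, $\pi(x+y)=\pi(x)+y$ for $y\in Y$ and $\pi(\lambda x)=\lambda\pi(x)$ for $\lambda\ne0$; also $\pi(0)=0$. The first identity shows that $x-\pi(x)$ depends only on $q(x)$, so
\[
\sigma(q(x))=x-\pi(x)
\]
defines a map $\sigma:Z\to X$. It is homogeneous, $q(\sigma(z))=z$, and $\|\sigma(z)\|=\|z\|$.

Let $z,z'\in Z$ and $w=\sigma(z)+\sigma(z')$. Then $q(w)=z+z'$, so $\sigma(z+z')=w-\pi(w)$, and by \eqref{eq:semi}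
\begin{equation}\label{eq:sigma}
\|\sigma(z+z')-\sigma(z)-\sigma(z')\|=\|\pi(w)\|=\|w\|-\|w-\pi(w)\|\le\|z\|+\|z'\|-\|z+z'\| .
\end{equation}
Thus $\sigma$ is pseudo-additive, but its values lie in $X$, and we need a correction with values in $Y$. To move the values into $Y$ we subtract a linear section. Choose an algebraic basis of $Z$ and a preimage under $q$ of each basis vector; this defines a linear $s:Z\to X$, possibly unbounded, with $q(s(z))=z$. Then $F=\sigma-s$ takes values in $\ker q=Y$, it is homogeneous, and it is pseudo-additive by \eqref{eq:sigma}, because $s$ is linear.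

By Theorem~\ref{thm:answer} there is a linear $A:Z\to Y$ with $\|F-A\|\le\|\cdot\|$. Define
\[
P(x)=x-s(q(x))-A(q(x))\qquad(x\in X).
\]
The map $P$ is linear, and it is the identity on $Y$ since $q$ vanishes there. Substituting $x=\pi(x)+\sigma(q(x))$ gives $P(x)=\pi(x)+(F-A)(q(x))\in Y$. So $P$ is a linear projection with range $Y$, and by \eqref{eq:semi}
\[
\|P(x)\|\le\|\pi(x)\|+\|q(x)\|=\|\pi(x)\|+\|x-\pi(x)\|=\|x\| . \qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{remarks}
\emph{Some remarks stemming from Ulam's problem about nearly additive mappings},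
\texttt{http://matematicas.unex.es/\textasciitilde{}fcabello/files/printable/05pub.pdf}.

\end{thebibliography}
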